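\title{Open manifolds that satisfy the Chapman--Siebenmann conditions and have no $Z$-compactification}

\begin{abstract}
A Hilbert cube manifold has a $Z$-compactification if and only if it is inward tame at infinity and two $K$-theoretic obstructions at infinity vanish. We show that these three conditions of Chapman and Siebenmann are not sufficient for finite-dimensional open manifolds: for every $n\ge 6$ there is a one-ended, parallelizable, smooth open $n$-manifold, homotopy equivalent to a circle, that satisfies them and has no $Z$-compactification. The new obstruction comes from Poincar\'e duality, which gives a rank bound on the local homology of neighborhoods of infinity that is uniform in the neighborhood. Applied in an infinite cyclic cover, the bound contradicts a count of derived lengths in the fundamental group at infinity. In dimensions at most two, inward tameness alone is sufficient.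
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{$Z$-compactifications}

Our spaces are locally compact, separable metric ANRs, and $Q$ is the Hilbert cube. An \emph{open manifold} is a noncompact manifold without boundary. A \emph{compactification} of $X$ is a compact space $\hat X=X\sqcup Z$ in which $X$ is open and dense. It is a \emph{$Z$-compactification} if $Z$ is a \emph{$Z$-set} in $\hat X$, that is, if there is a homotopy $h_s\colon \hat X\to\hat X$, $0\le s\le 1$, with
\[
h_0=\mathrm{id},\qquad h_s(\hat X)\subset X\quad\text{for all } s>0 .
\]
Of the space $\hat X$ we shall use only that it is compact and metrizable.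

The definition says that $Z$ is invisible to homotopy theory, even locally. Since $h_0=\mathrm{id}$, compactness gives the following principle, which is used throughout the paper:
\begin{equation}\label{eq:push}
\text{if $C\subset V\subset\hat X$, $C$ compact, $V$ open, then $h_s(C)\subset V$ for all small $s$.}
\end{equation}
So every map of a compact space into $V$ can be pushed, inside $V$, into $V\cap X$, and points of $V\cap X$ stay in $V\cap X$ during the push. The basic example is a compact manifold $\hat X$ with boundary $Z$ and interior $X$: in a collar $Z\times[0,1]$ put $h_s(z,u)=(z,\max\{u,s/2\})$, and let $h_s$ be the identity outside the collar.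

\subsection{The conditions of Chapman and Siebenmann}

A \emph{closed neighborhood of infinity} in $X$ is a closed set $N\subset X$ such that $X\setminus N$ has compact closure. In a manifold it is called \emph{clean} if it is a submanifold of codimension zero whose frontier has a collar on each side. Each of the following conditions presupposes the ones before it.
\begin{itemize}
\item[(a)] $X$ is \emph{inward tame at infinity}: every closed neighborhood of infinity $N$ contains a closed neighborhood of infinity $N'$ such that the inclusion $N'\hookrightarrow N$ factors up to homotopy through a finite complex.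
\item[(b)] The Wall finiteness obstruction at infinity
\[
\sigma_\infty(X)\in\varprojlim\{\widetilde K_0(\mathbb Z[\pi_1(X\setminus A)])\mid A\subset X\text{ compact}\}
\]
is zero.
\item[(c)] The torsion obstruction at infinity
\[
\tau_\infty(X)\in\varprojlim\nolimits^1\{\operatorname{Wh}(\pi_1(X\setminus A))\mid A\subset X\text{ compact}\}
\]
is zero.
\end{itemize}
Here $\widetilde K_0(\mathbb Z[\pi])$ is the Grothendieck group of finitely generated projective $\mathbb Z[\pi]$-modules modulo free ones, and $\operatorname{Wh}(\pi)=K_1(\mathbb Z[\pi])/\pm\pi$ is the Whitehead group. For a disconnected space one takes the direct sum over the components. Base points play no role, because inner automorphisms act trivially on both groups, and the bonding maps are induced by inclusion. The obstructions $\sigma_\infty$ and $\tau_\infty$ are those of Chapman and Siebenmann \cite{CS}. Under (a) the clean closed neighborhoods of infinity are finitely dominated, and the coordinates of $\sigma_\infty(X)$ are their Wall finiteness obstructions; such an obstruction vanishes when the neighborhood has the homotopy type of a finite complex. We shall not need the definition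 of $\tau_\infty(X)$, since in our examples the group in which it lives is zero.

Condition (a) is what \eqref{eq:push} leaves behind when $Z$ is removed: if $N'\cup Z$ lies in the interior of $N\cup Z$, then $h_s$ deforms $N'$ inside $N$ into the compact set $h_s(N'\cup Z)$. Chapman and Siebenmann proved that a Hilbert cube manifold has a $Z$-compactification if and only if it satisfies (a), (b) and (c) \cite{CS}. The three conditions make sense for locally compact ANRs, and they are necessary for such a space to be $Z$-compactifiable. They are not sufficient in that generality: there is a locally compact $2$-dimensional polyhedron $X$ that is not $Z$-compactifiable although $X\times Q$ is, so that $X$ satisfies (a)--(c). This leads to the following question from \cite{Problem}.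

\medskip
\noindent\textbf{Question.} \emph{Does every finite-dimensional open manifold that satisfies \textup{(a)}, \textup{(b)} and \textup{(c)} admit a $Z$-compactification?}
\medskip

One might well guess that it does. An open manifold, like a Hilbert cube manifold and unlike a polyhedron, looks the same near each of its points, so the failure for polyhedra could be blamed on their singularities. In dimensions one and two, condition (a) alone is enough (Proposition~\ref{prop:lowdim}). But being a manifold cuts both ways. Poincar\'e duality holds in an open manifold, and it restricts the $Z$-compactifications in a way that (a)--(c), which see only homotopy types of neighborhoods of infinity and the maps between them, do not register.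

\subsection{Results}

The answer to the question is no.

\begin{theorem}\label{thm:A}
For every $n\ge 6$ there is a connected, one-ended, parallelizable, smooth open $n$-manifold $Y$, homotopy equivalent to $S^1$, such that
\begin{itemize}
\item[(1)] $Y$ satisfies \textup{(a)}, \textup{(b)} and \textup{(c)}; in fact $Y$ has arbitrarily small clean closed neighborhoods of infinity $N_k$ such that $\partial N_k\hookrightarrow N_k$ is a homotopy equivalence and $\operatorname{Wh}(\pi_1N_k)=0$;
\item[(2)] $Y\times Q$ is $Z$-compactifiable;
\item[(3)] $Y$ is not $Z$-compactifiable.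
\end{itemize}
\end{theorem}

We make no claim for $n=3,4,5$. The restriction that duality imposes is the following. We write $U\Subset U'$ if $\overline U$ is compact and $\overline U\subset U'$. Every manifold is orientable over $\mathbb F_2$, and an orientable manifold is orientable over every field.

\begin{theorem}\label{thm:B}
Let $Y$ be a triangulated open $n$-manifold, orientable over a field $F$, with a $Z$-compactification $\hat Y=Y\sqcup Z$. Let $Y_0\subset Y_1\subset\cdots$ be compact subsets of $Y$ whose interiors exhaust $Y$, and put $O_k=Y\setminus Y_k$. For open sets $U\Subset U'$ of $\hat Y$ and $q\ge0$ there is $R<\infty$, independent of $k$, such that for every $k$ there is $k'\ge k$ with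
\[
\operatorname{rank}\bigl(H_q(U\cap O_{k'};F)\to H_q(U'\cap O_k;F)\bigr)\le R .
\]
Moreover, $Z$ is locally connected.
\end{theorem}

The content is in the words ``independent of $k$''. For a fixed $k$ and $Y_k\subset\operatorname{int}Y_{k'}$, principle \eqref{eq:push} pushes the compact set $\overline U\setminus\operatorname{int}Y_{k'}$ into a compact part of $U'\cap O_k$, so the rank is finite without any use of duality. Two examples show what uniformity means.

\begin{example}\label{ex:collar}
Let $\hat Y$ be a compact manifold with boundary $Z$ and collar $Z\times[0,1)$, let $O_k=Z\times(0,\frac1{k+2})$, and let $U=V\times[0,\frac12)$ and $U'=V'\times[0,1)$ with $V\Subset V'$ open in $Z$. For all $k'\ge k$ the map in Theorem~\ref{thm:B} is the map $H_q(V)\to H_q(V')$. The rank is a property of $Z$, in which $k$ does not appear. The general proof follows this pattern.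
\end{example}

\begin{example}\label{ex:square}
Both conclusions fail for manifolds with boundary. Let $\hat Y=[0,1]^2$ and $Z=\{(0,0)\}\cup\{(1/i,0)\mid i\ge1\}$. The straight-line contraction of the square to its center shows that $Z$ is a $Z$-set, and $Z$ is not locally connected at $(0,0)$. Let $O_k$ be the set of points of $Y$ at distance less than $1/k$ from $Z$, and let $(0,0)\in U\Subset U'=\hat Y$. The number of points $(1/i,0)\in U$ whose punctured half-disks of radius $1/k$ are separate components of $O_k$ tends to infinity with $k$, and each of these components meets $U\cap O_{k'}$ for every $k'$. So the ranks for $q=0$ are unbounded.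
\end{example}

The fundamental group at infinity of the manifold $Y$ of Theorem~\ref{thm:A} is built from infinitely many copies of one group $G$, amalgamated along a common infinite cyclic subgroup $\langle t\rangle$. In the kernel of $G\to\langle t\rangle$ a generator becomes a commutator only with the help of its $t$-translate. Section~\ref{sec:groups} makes this precise and proves a model case, Proposition~\ref{prop:model}, which contains the whole argument in miniature. Section~\ref{sec:manifold} constructs $Y$, Section~\ref{sec:rank} proves Theorem~\ref{thm:B} in a form that applies to infinite cyclic covers, and Sections~\ref{sec:good} and~\ref{sec:contradiction} run the model argument at the end of $Y$. Section~\ref{sec:lowdim} treats dimensions one and two.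

\section{A group in which each derived step costs one period}\label{sec:groups}

\subsection{The group $G$ and its height filtration}

Let
\[
G=\langle t,x\mid w\rangle,\qquad w=tx^{-1}t^{-1}\cdot x\cdot txt^{-1}\cdot x^{-2}.
\]
The relation says that $txt^{-1}$ conjugates $x$ to its square. Let $\varepsilon\colon G\to\mathbb Z$ send $t$ to $1$ and $x$ to $0$, put $P=\ker\varepsilon$ and $x_i=t^ixt^{-i}$, and let $P_{\le e}\subset P$ be the subgroup generated by the $x_i$ with $i\le e$. We think of $i$ as the height of $x_i$; conjugation by $t$ raises heights by one period.

Recall that for a group $A$ and an isomorphism $\phi\colon C\to C'$ between subgroups, the HNN extension $\langle A,s\mid s^{-1}cs=\phi(c),\ c\in C\rangle$ contains $A$ as a subgroup.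

\begin{lemma}\label{lem:P}
\begin{itemize}
\item[(i)] $G=P\rtimes\langle t\rangle$ and $P=\langle x_i\ (i\in\mathbb Z)\mid x_{i+1}^{-1}x_ix_{i+1}=x_i^2\ (i\in\mathbb Z)\rangle$.
\item[(ii)] $x_i=x_i^{-1}x_{i+1}^{-1}x_ix_{i+1}$ is a commutator. In particular $P$ is perfect.
\item[(iii)] $P_{\le e}=\langle x_i\ (i\le e)\mid x_{i+1}^{-1}x_ix_{i+1}=x_i^2\ (i<e)\rangle$, and $P=\bigcup_eP_{\le e}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $\hat P$ be the abstract group with the stated presentation, and let $t$ act on it by the shift $x_i\mapsto x_{i+1}$. The assignment $t\mapsto t$, $x\mapsto x_0$ kills $w$ and defines $G\to\hat P\rtimes\langle t\rangle$. The assignment $t\mapsto t$, $x_i\mapsto t^ixt^{-i}$ defines a map back, because the $i$th relation of $\hat P$ goes to the conjugate by $t^i$ of the relation of $G$. The two maps are inverse to each other on generators, and $\hat P$ corresponds to $\ker\varepsilon$.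

(ii) Multiply the $i$th relation on the left by $x_i^{-1}$.

(iii) Let $\hat P_{\le e}$ be the abstract group with the stated presentation. It maps to $\mathbb Z$ by $x_e\mapsto1$ and $x_i\mapsto0$ for $i<e$, so $x_e$ has infinite order in it. Hence $\hat P_{\le e+1}$ is the HNN extension of $\hat P_{\le e}$ with stable letter $x_{e+1}$ along $\langle x_e\rangle\to\langle x_e^2\rangle$, and $\hat P_{\le e}\to\hat P_{\le e+1}$ is injective. By (i), $P$ is the direct limit of these injections, so $\hat P_{\le e}$ maps isomorphically onto its image $P_{\le e}$.
\end{proof}

\subsection{The rational derived series}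

Theorem~\ref{thm:B} bounds ranks in homology over a field, so we measure depth in a group by a derived series that is defined with field coefficients. For a group $A$ put
\[
A^{(0)}=A,\qquad A^{(i+1)}=\ker\bigl(A^{(i)}\to H_1(A^{(i)};\mathbb Q)\bigr),
\]
where $H_1(A;\mathbb Q)=A^{\mathrm{ab}}\otimes\mathbb Q$. Thus $A^{(1)}$ consists of the elements some positive power of which lies in $[A,A]$, and $A^{(1)}=1$ if $A$ is torsion-free abelian. We use three properties.
\begin{itemize}
\item[(D1)] \emph{If $f\colon A\to B$ is a homomorphism, then $f(A^{(i)})\subset B^{(i)}$.} This follows by induction from the naturality of $A\to H_1(A;\mathbb Q)$. Applied to inner automorphisms, it shows that $A^{(i)}$ is normal in $A$.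
\item[(D2)] \emph{$(A^{(1)})^{(i)}=A^{(i+1)}$.} By induction, $(A^{(1)})^{(i+1)}=((A^{(1)})^{(i)})^{(1)}=(A^{(i+1)})^{(1)}$.
\item[(D3)] \emph{If $J_0,\dots,J_d$ are subgroups of a group and $J_i\subset(J_{i+1})^{(1)}$ for all $i<d$, then $J_0\subset(J_d)^{(d)}$.} Indeed, if $J_0\subset(J_i)^{(i)}$, then $J_0\subset((J_{i+1})^{(1)})^{(i)}=(J_{i+1})^{(i+1)}$ by (D1) and (D2).
\end{itemize}

By Lemma~\ref{lem:P}(ii), $P_{\le e}\subset(P_{\le e+1})^{(1)}$, so (D3) gives $x_a\in(P_{\le e})^{(e-a)}$ for $a\le e$: each period of height buys one step in the derived series. The next lemma says that it buys no more.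

\begin{lemma}\label{lem:cost}
If $a\le e$, then $x_a\notin(P_{\le e})^{(e-a+1)}$.
\end{lemma}

By (D1) it suffices to map $P_{\le e}$ to a group $B$ with $B^{(e-a+1)}=1$ so that $x_a$ survives. For $e=a$ take $B=\mathbb Z$ and $x_a\mapsto1$. For $e=a+1$ take $B=\mathbb Z[\frac12]\rtimes\langle y\rangle$ with $y$ acting by multiplication by $\frac12$, and send $x_{a+1}\mapsto y$, $x_a\mapsto 1\in\mathbb Z[\frac12]$, and $x_i$ to the identity for $i<a$. At the next step the element that must halve the image of $x_a$ is the image of $x_{a+1}$, which is now a commutator and so acts trivially on $\mathbb Z[\frac12]$ under any action of the whole group. The remedy is to induce the module up from the cyclic subgroup.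

\begin{proof}
We construct groups $B_e\subset B_{e-1}\subset\dots\subset B_a$ and elements $y_i\in B_i$ of infinite order with $y_{i+1}^{-1}y_iy_{i+1}=y_i^2$ for $a\le i<e$ and $B_i^{(e-i+1)}=1$. Let $B_e=\langle y_e\rangle$ be infinite cyclic. Given $B=B_{i+1}$ and $y=y_{i+1}$, let $y$ act on $\mathbb Z[\frac12]$ by multiplication by $\frac12$, which defines an action of $\langle y\rangle$ because $y$ has infinite order, and let
\[
V=\mathbb Z[B]\otimes_{\mathbb Z[\langle y\rangle]}\mathbb Z[\tfrac12],\qquad B_i=V\rtimes B,\qquad y_i=1\otimes1\in V .
\]
As an abelian group, $V$ is a direct sum of copies of $\mathbb Z[\frac12]$, one for each coset of $\langle y\rangle$ in $B$. So $V$ is torsion-free and $y_i$ has infinite order. In $B_i$ we have $y^{-1}y_iy=y^{-1}\otimes1=1\otimes2$, which is $y_i^2$ in multiplicative notation. Since $B^{(e-i)}=1$, property (D1) for the projection $B_i\to B$ gives $B_i^{(e-i)}\subset V$. This subgroup is torsion-free abelian, so $B_i^{(e-i+1)}=1$.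

By Lemma~\ref{lem:P}(iii), sending $x_i\mapsto y_i$ for $a\le i\le e$ and $x_i\mapsto1$ for $i<a$ defines a homomorphism $P_{\le e}\to B_a$; the relations with $i<a$ become trivial. It sends $(P_{\le e})^{(e-a+1)}$ to $1$ and $x_a$ to $y_a\neq1$.
\end{proof}

\begin{corollary}\label{cor:slope}
Let $y\in P$ be conjugate in $G$ to $x$. There are integers $a\le e_1$ such that, for all $e\ge e_1$ and $d\ge0$, the condition $y\in(P_{\le e})^{(d)}$ implies $d\le e-a$.
\end{corollary}

\begin{proof}
Write the conjugating element as $gt^a$ with $g\in P$, so that $y=gx_ag^{-1}$, and choose $e_1\ge a$ with $g\in P_{\le e_1}$. If $e\ge e_1$ and $y\in(P_{\le e})^{(d)}$, then $x_a\in(P_{\le e})^{(d)}$ by normality. The series decreases, so Lemma~\ref{lem:cost} excludes $d\ge e-a+1$.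
\end{proof}

\begin{remark}\label{rem:char2}
The field matters. If $\mathbb Q$ is replaced by $\mathbb F_2$ in the definition of the series, Lemma~\ref{lem:cost} fails. The elements $z_m=x_{a+1}^mx_ax_{a+1}^{-m}$, $m\ge0$, satisfy $z_m=z_{m+1}^2$, so they generate a subgroup of $P_{\le a+1}$ with trivial first homology over $\mathbb F_2$, and this subgroup lies in every term of the modulo $2$ series. This is why we shall need $Y$ to be orientable.
\end{remark}

\subsection{The model case}

Let $\Sigma$ be the presentation $2$-complex of $G$: one vertex, two loops $t$ and $x$, and a $2$-cell attached along $w$. By Lyndon's theorem \cite{Lyndon}, the presentation complex of a one-relator presentation is aspherical if the relator is not a proper power. The exponent sum of $x$ in $w$ is $-1+1+1-2=-1$, which is divisible by no integer greater than one, so $w$ is not a proper power and $\Sigma$ is aspherical.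

Let $\widetilde\Sigma\to\Sigma$ be the infinite cyclic cover with group $P$ (Figure~\ref{fig:cover}). It has vertices $v_i$, edges $t_i$ from $v_i$ to $v_{i+1}$, loops $x_i$ at $v_i$, and $2$-cells $w_i$ attached along
\[
t_i\,x_{i+1}^{-1}\,t_i^{-1}\cdot x_i\cdot t_i\,x_{i+1}\,t_i^{-1}\cdot x_i^{-2}.
\]
The deck transformation $T$ raises all indices by one. Let $\widetilde\Sigma_{\le e}$ be the connected subcomplex formed by the $v_i,x_i$ with $i\le e$ and the $t_i,w_i$ with $i+1\le e$. Choose a continuous function $\eta\colon\widetilde\Sigma\to\mathbb R$ with $\eta T=\eta+1$ that equals $i$ on $v_i$ and $x_i$, maps $t_i$ linearly onto $[i,i+1]$, and maps $w_i$ into $[i,i+1]$: extend over $w_0$ using the convexity of $[0,1]$, and translate.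

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[dashed] (-1,0)--(0,0);
\draw[dashed] (6,0)--(7,0);
\draw (0,0)--(6,0);
\foreach \x/\y in {0/-1,2/0,4/1,6/2}{
  \fill (\x,0) circle (1.6pt);
  \node[below] at (\x,0) {$v_{\y}$};
  \draw (\x,0.45) circle (0.45);
  \node at (\x,1.15) {$x_{\y}$};}
\foreach \x/\y in {1/-1,3/0,5/1}{
  \node[below] at (\x,0) {$t_{\y}$};
  \node at (\x,0.5) {$w_{\y}$};}
\draw[dotted,thick] (4.6,-0.6)--(4.6,1.5);
\node at (3.2,1.6) {$\widetilde\Sigma_{\le 1}$};
\end{tikzpicture}
\caption{The $1$-skeleton of the infinite cyclic cover $\widetilde\Sigma$ of the presentation complex of $G$. The $2$-cell $w_i$ is attached along a word in $t_i$, $x_i$, $x_{i+1}$ and makes $x_i$ a commutator of $x_i$ and $x_{i+1}$. The subcomplex $\widetilde\Sigma_{\le1}$ consists of the vertices and loops to the left of the dotted line and the edges and $2$-cells between them.}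
\label{fig:cover}
\end{figure}

\begin{lemma}\label{lem:sublevel}
For every integer $e$ we have $\eta^{-1}(-\infty,e)\subset\widetilde\Sigma_{\le e}$. For $e\ge0$ the image of $\pi_1(\widetilde\Sigma_{\le e},v_0)$ in $\pi_1(\widetilde\Sigma,v_0)=P$ is $P_{\le e}$.
\end{lemma}

\begin{proof}
A point with $\eta<e$ lies on $v_i$ or $x_i$ with $i<e$, or on $t_i$ or $w_i$ with $i<e$, that is, $i+1\le e$. The $1$-skeleton of $\widetilde\Sigma_{\le e}$ is a half-line containing $v_0$ with the loops $x_i$, $i\le e$, attached. The loop $x_i$, joined to $v_0$ along the line, represents $t^ixt^{-i}$.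
\end{proof}

The next proposition says that, however heights are measured in $\widetilde\Sigma$, the first homology below a level cannot die within half a period at every level.

\begin{proposition}[Model case]\label{prop:model}
Let $\vartheta\colon\widetilde\Sigma\to\mathbb R$ be continuous with $\vartheta T=\vartheta+1$, and put $D_b=\vartheta^{-1}(-\infty,b)$. Then at least one of the maps $H_1(D_0;\mathbb Q)\to H_1(D_{1/2};\mathbb Q)$ and $H_1(D_{1/2};\mathbb Q)\to H_1(D_1;\mathbb Q)$ is nonzero.
\end{proposition}

\begin{proof}
Suppose both vanish. As $TD_b=D_{b+1}$, the map $H_1(D_b;\mathbb Q)\to H_1(D_{b+1/2};\mathbb Q)$ vanishes for every $b\in\frac12\mathbb Z$. Choose $b_0\in\frac12\mathbb Z$ such that the loop $x_0$ lies in $D_{b_0}$, and for $b\ge b_0$ let $\Gamma_b\subset P$ be the image of $\pi_1(D_b,v_0)$.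

\emph{Ladder.} A loop in $D_b$ at $v_0$ is rationally null-homologous in $D_{b+1/2}$, hence in the path component of $v_0$. So its class vanishes in $H_1(\pi_1(D_{b+1/2},v_0);\mathbb Q)$ and therefore in $H_1(\Gamma_{b+1/2};\mathbb Q)$. Thus $\Gamma_b\subset(\Gamma_{b+1/2})^{(1)}$, and (D3) gives $x\in(\Gamma_{b_0+d/2})^{(d)}$ for all $d$.

\emph{Heights.} The function $\vartheta-\eta$ is $T$-invariant, so it descends to the compact space $\Sigma$ and is bounded in absolute value by some $c$. By Lemma~\ref{lem:sublevel}, $\Gamma_{b_0+d/2}\subset P_{\le e(d)}$ with $e(d)=\lceil b_0+d/2+c\rceil$ as soon as $e(d)\ge0$.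

\emph{Count.} By (D1) and Lemma~\ref{lem:cost} with $a=0$, we get $d\le e(d)\le d/2+b_0+c+1$ for all large $d$, which is absurd.
\end{proof}

To prove Theorem~\ref{thm:A}(3) we run this argument at the end of a manifold $Y$, with a height function supplied by a hypothetical $Z$-compactification. Three things change. First, Theorem~\ref{thm:B} does not make the maps zero; it bounds their ranks by some unknown $R$. We therefore put infinitely many copies of $G$ at infinity and show that among $2R+1$ copies one behaves as if the maps were zero. Second, each rung of the ladder passes from a small neighborhood of infinity $O_{k'}$ to a larger one $O_k$, so a long ladder must start very close to infinity, while the starting loop must not depend on the length of the ladder. A loop in $Z$ has this property, and it exists because $Z$ is locally connected. Third, heights have to be compared with $\eta$, and this uses the compactness of $\hat Y$.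

\subsection{Many copies of $G$}

For $k\ge0$ let
\[
G_k=\langle t,x^{[1]},\dots,x^{[k]}\mid w^{[1]},\dots,w^{[k]}\rangle,
\]
where $w^{[j]}$ is the word $w$ in the letters $t$ and $x^{[j]}$; thus $G_0=\langle t\rangle$. All copies share the letter $t$, so that one infinite cyclic cover measures heights in all of them. The word $w$ becomes trivial when $x$ is set equal to $1$, so there are homomorphisms
\[
\beta_k\colon G_k\to G_{k-1},\qquad \rho_j\colon G_k\to G,\qquad \varepsilon\colon G_k\to\mathbb Z,
\]
where $\beta_k$ kills $x^{[k]}$ and fixes the other generators, $\rho_j$ sends $t\mapsto t$, $x^{[j]}\mapsto x$ and kills the other generators, and $\varepsilon$ sends $t\mapsto1$ and kills all $x^{[j]}$. Note that $\varepsilon\rho_j=\varepsilon$. Let $P^{[j]}$ be a copy of $P$ with generators $x^{[j]}_i$, and let $P^{*k}=P^{[1]}*\dots*P^{[k]}$.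

\begin{lemma}\label{lem:Gk}
\begin{itemize}
\item[(i)] $G_k=P^{*k}\rtimes\langle t\rangle$, where $t$ shifts the generators of each factor. Hence $\ker(\varepsilon|G_k)=P^{*k}$ is perfect.
\item[(ii)] Every conjugate of $P^{[j]}$ by an element of $G_k$ is a conjugate by an element of $P^{*k}$.
\item[(iii)] $\ker\beta_k$ is the normal closure of $x^{[k]}$, and it is perfect.
\item[(iv)] $\operatorname{Wh}(G_k)=0$ for all $k\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The two maps in the proof of Lemma~\ref{lem:P}(i), written down for all $j$ at once, are inverse isomorphisms. A free product of perfect groups is perfect.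

(ii) If $g\in P^{*k}$, then $(gt^a)P^{[j]}(gt^a)^{-1}=gP^{[j]}g^{-1}$, because $t$ normalizes $P^{[j]}$.

(iii) Adding the relation $x^{[k]}=1$ to the presentation of $G_k$ gives that of $G_{k-1}$, so $\ker\beta_k$ is the normal closure $J$ of $x^{[k]}$. By Lemma~\ref{lem:P}(ii), $x^{[k]}$ is a commutator of $x^{[k]}$ and $tx^{[k]}t^{-1}$, both in $J$. So $[J,J]$ is a normal subgroup of $G_k$ that contains $x^{[k]}$, and $[J,J]=J$.

(iv) We use a theorem of Waldhausen \cite{Waldhausen}. If $C$ is embedded in $A$ and in $B$ (respectively, in $A$ in two ways) and $\mathbb Z[C]$ is regular coherent, then the amalgamated product (respectively, the HNN extension $A*_C$) fits into an exact sequence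
\[
\operatorname{Wh}(A)\oplus\operatorname{Wh}(B)\to\operatorname{Wh}(A*_CB)\to\widetilde K_0(\mathbb Z[C]),\qquad
\operatorname{Wh}(A)\to\operatorname{Wh}(A*_C)\to\widetilde K_0(\mathbb Z[C]).
\]
For $C$ infinite cyclic, $\mathbb Z[C]$ is regular noetherian, $\widetilde K_0(\mathbb Z[C])=0$ and $\operatorname{Wh}(C)=0$. So vanishing of $\operatorname{Wh}$ passes to amalgams and HNN extensions over infinite cyclic subgroups. The group $A=\langle x_0,x_1\mid x_1^{-1}x_0x_1=x_0^2\rangle$ is an HNN extension of the infinite cyclic group $\langle x_0\rangle$, so $\operatorname{Wh}(A)=0$. In $A$ the element $x_0$ has infinite order because the base group embeds, and $x_1$ has infinite order because $x_1\mapsto1$, $x_0\mapsto0$ defines a map to $\mathbb Z$. The HNN extension of $A$ with the relation $tx_0t^{-1}=x_1$ is $G$, as one sees by eliminating $x_1$. Finally $G_k=G_{k-1}*_{\langle t\rangle}G$, and $t$ has infinite order in both factors since $\varepsilon(t)=1$.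
\end{proof}

To convert a rank bound into a bound on the number of copies we need classes from different copies to be linearly independent. The Kurosh subgroup theorem provides this. It says that a subgroup $\Gamma$ of $A=A_1*\dots*A_r$ is the free product of a free group and the groups $\Gamma\cap gA_jg^{-1}$, where $1\le j\le r$ and $g$ runs through a suitable set of representatives of the double cosets $\Gamma\backslash A/A_j$. In the language of the Bass--Serre tree of $A$, which has trivial edge stabilizers, these are the stabilizers of one vertex in each $\Gamma$-orbit.

\begin{lemma}\label{lem:kurosh}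
Let $\Gamma\subset A=A_1*\dots*A_r$, let $j_1,\dots,j_m$ be distinct indices, and let $S_i$ be a conjugate of $A_{j_i}$ in $A$. Then $\bigoplus_iH_1(\Gamma\cap S_i;\mathbb Q)\to H_1(\Gamma;\mathbb Q)$ is injective.
\end{lemma}

\begin{proof}
The first homology of a free product is the direct sum of the first homologies of the factors. Write $S_i=g'A_{j_i}g'^{-1}$ with $g'=\gamma ga$, where $\gamma\in\Gamma$, $a\in A_{j_i}$ and $g$ is one of the chosen representatives. Then $\Gamma\cap S_i=\gamma(\Gamma\cap gA_{j_i}g^{-1})\gamma^{-1}$. Conjugation by $\gamma$ acts trivially on $H_1(\Gamma;\mathbb Q)$, so $H_1(\Gamma\cap S_i;\mathbb Q)$ maps isomorphically onto the summand indexed by $(j_i,g)$. These summands are distinct because the $j_i$ are.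
\end{proof}

\begin{remark}\label{rem:projection}
One must intersect $\Gamma$ with conjugates of the factors; projecting $\Gamma$ to the factors would not do. The subgroup of $P^{*r}$ generated by $x^{[1]}x^{[2]}\cdots x^{[r]}$ has first homology of rank one, while its projection to each of the $r$ factors is infinite cyclic.
\end{remark}

\section{The manifold}\label{sec:manifold}

Fix $n\ge6$ and put $m=n-1$. We want an end made of compact cobordisms $W_1,W_2,\dots$ from $M_{k-1}$ to $M_k$, with $\pi_1M_k=G_k$, each of which deformation retracts onto its \emph{inner} boundary $M_{k-1}$. Then every neighborhood of infinity $W_{k+1}\cup W_{k+2}\cup\cdots$ is homotopy equivalent to the closed manifold $M_k$, and (a)--(c) will follow at once. Starting from the outer boundary such a cobordism is easy to make: one kills the perfect subgroup $\ker\beta_k$ with a $2$-handle and cancels the new homology with a $3$-handle. The difficulty is that we are given the inner boundary. So we first make a candidate for the outer boundary, by adding a $1$-handle for $x^{[k]}$ and a $2$-handle for $w^{[k]}$, and then use the $s$-cobordism theorem to show that killing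 $\ker\beta_k$ returns the manifold we started from.

Homomorphisms between fundamental groups of path connected spaces are considered up to inner automorphisms of source and target when no base points are named. We recall the facts about handles that are needed. Let $V$ be a compact oriented $n$-dimensional cobordism from $V_0$ to $V_1$, built on $V_0\times I$ by attaching handles.
\begin{itemize}
\item[(H1)] A handle of index $i$ is, up to homotopy, an $i$-cell. Seen from $V_1$, it is a handle of index $n-i$.
\item[(H2)] Let $\pi_1V\to\Gamma$ be a homomorphism, $\Lambda=\mathbb Z[\Gamma]$, and let $H_*(-;\Lambda)$ be the homology of the induced $\Gamma$-covering. The groups $H_*(V,V_0;\Lambda)$ are computed by a complex of free $\Lambda$-modules with one generator for each handle. If it is acyclic, it is contractible, so its dual is acyclic, and the duality $H_i(V,V_1;\Lambda)\cong H^{n-i}(V,V_0;\Lambda)$ gives $H_*(V,V_1;\Lambda)=0$.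
\item[(H3)] If $V$ and $V_0$ are connected, $\pi_1V_0\cong\pi_1V=\Gamma$ and $H_*(V,V_0;\Lambda)=0$, then $V_0\hookrightarrow V$ is a homotopy equivalence, by the theorems of Hurewicz and Whitehead applied to universal covers.
\item[(H4)] A manifold is stably parallelizable if its tangent bundle plus a trivial bundle is trivial; a trivialization is a stable framing. A stable framing of $V_0$ extends over an orientably attached $1$-handle. An embedded circle in $V_0$ has trivial normal bundle, by orientability, and its normal framings form a torsor over $\pi_1SO(m-1)\cong\pi_1SO=\mathbb Z/2$ (here $m-1\ge3$). The obstruction to extending the stable framing over the $2$-handle lies in $\pi_1SO$ and changes with the normal framing, so it vanishes for one of the two choices. We always make that choice. The new boundary is then stably parallelizable.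
\item[(H5)] If $n\ge6$, both inclusions $V_i\hookrightarrow V$ are homotopy equivalences, $V$ is connected and $\operatorname{Wh}(\pi_1V)=0$, then $V$ is diffeomorphic to $V_0\times I$ relative to $V_0$ (the $s$-cobordism theorem).
\end{itemize}

\begin{lemma}\label{lem:cobordism}
Let $k\ge1$, and let $M$ be a closed, connected, oriented, stably parallelizable smooth $m$-manifold with $\pi_1M=G_{k-1}$. There are a manifold $M^+$ of the same kind with $\pi_1M^+=G_k$ and a compact orientable cobordism $W$ with $\partial W=M\sqcup M^+$ such that $M\hookrightarrow W$ is a homotopy equivalence and $\pi_1M^+\to\pi_1W\cong\pi_1M$ is $\beta_k$.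
\end{lemma}

\begin{proof}
Write $x=x^{[k]}$, $w=w^{[k]}$ and $\Lambda=\mathbb Z[G_{k-1}]$.

\emph{The manifold $M^+$.} Attach to $M\times I$ an orientable $1$-handle. The new boundary has fundamental group $G_{k-1}*\langle x\rangle$. Attach a $2$-handle along an embedded circle in it that represents $w$. Let $C$ be the resulting cobordism from $M$ to $M^+$. Then $\pi_1C=G_k$, and $\pi_1M^+\cong\pi_1C$ because the dual handles have indices $n-2$ and $n-1$, both at least $3$. By (H4), $M^+$ is stably parallelizable.

Take $\Lambda$-coefficients by means of $\beta_k$. The complex of $(C,M)$ is $\Lambda\to\Lambda$ in degrees $2$ and $1$. In the $G_{k-1}$-covering, $x$ lifts to closed loops indexed by the elements of $G_{k-1}$. The lift of $w=tx^{-1}t^{-1}\cdot x\cdot txt^{-1}\cdot x^{-2}$ that starts at $1$ crosses the lift of $x$ at $t$ backward, the lift at $1$ forward, the lift at $t$ forward, and the lift at $1$ backward twice. So the boundary map is multiplication by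
\[
-t+1+t-2=-1
\]
(this is the image of the Fox derivative $\partial w/\partial x$), and $H_*(C,M;\Lambda)=0$.

\emph{The cobordism $W$.} Attach to $M^+\times I$ a $2$-handle along an embedded circle representing $x$. This gives $W'$ with outer boundary $M'$, stably parallelizable by (H4), and $\pi_1W'=G_k/\ker\beta_k=G_{k-1}$. The $G_{k-1}$-covering of $M^+$ is connected with fundamental group $\ker\beta_k$, which is perfect by Lemma~\ref{lem:Gk}(iii), so $H_1(M^+;\Lambda)=0$. Hence
\[
\pi_2W'\cong H_2(W';\Lambda)\longrightarrow H_2(W',M^+;\Lambda)\cong\Lambda
\]
is onto; the first isomorphism is the Hurewicz map of the universal cover. Seen from $M'$, the manifold $W'$ has a single handle, of index $n-2\ge4$, so $\pi_1M'\cong\pi_1W'$ and $\pi_2M'\to\pi_2W'$ is onto. Choose $\xi\in\pi_2M'$ that maps to a generator of $\Lambda$, and represent it by an embedded $2$-sphere; this is possible by general position since $m\ge5$. The normal bundle of the sphere is stably trivial, because $M'$ and $S^2$ are stably parallelizable, and it has rank $m-2\ge3>2$, so it is trivial. Attach a $3$-handle along the sphere. Let $W$ be the resulting cobordism from $M^+$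 to $M''$.

The complex of $(W,M^+)$ is $\Lambda\to\Lambda$ in degrees $3$ and $2$, and it sends a generator to a generator. So $H_*(W,M^+;\Lambda)=0$, and $H_*(W,M'';\Lambda)=0$ by (H2). Also $\pi_1W=G_{k-1}$, and $\pi_1M''\cong\pi_1W$ because the dual handles have indices $n-3$ and $n-2$, both at least $3$. By (H3), $M''\hookrightarrow W$ is a homotopy equivalence.

\emph{$M''$ is diffeomorphic to $M$.} Let $V=C\cup_{M^+}W$. Since $\pi_1M^+\cong\pi_1C$, van Kampen's theorem gives $\pi_1V\cong\pi_1W=G_{k-1}$, and $\pi_1C\to\pi_1V$ is $\beta_k$. So $\pi_1M''\to\pi_1V$ is an isomorphism, and so is $\pi_1M\to\pi_1V$, because $\beta_k$ restricts to the identity on $G_{k-1}$. The exact sequence of the triple $(V,C,M)$, with $H_*(C,M;\Lambda)=0$ and $H_*(V,C;\Lambda)\cong H_*(W,M^+;\Lambda)=0$, gives $H_*(V,M;\Lambda)=0$, and then $H_*(V,M'';\Lambda)=0$ by (H2). By (H3), (H5) and Lemma~\ref{lem:Gk}(iv), $V$ is a product. This yields a diffeomorphism $M\cong M''$ that is homotopic in $V$ to the inclusion of $M$. Use it to identify $M''$ with $M$. The resulting isomorphism $\pi_1W\cong\pi_1M$ is the one given by $\pi_1W\cong\pi_1V\cong\pi_1M$, and under it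 $\pi_1M^+\cong\pi_1C\to\pi_1V$ is $\beta_k$.
\end{proof}

This lemma is the only place where $n\ge6$ is used: to embed the $2$-sphere, to keep the indices of the dual handles at least $3$, and in the $s$-cobordism theorem.

Let $Y_0=S^1\times D^{n-1}$ and $M_0=\partial Y_0=S^1\times S^{m-1}$. As the boundary of a parallelizable manifold, $M_0$ is stably parallelizable, and $\pi_1M_0=\pi_1Y_0=G_0$. Applying the lemma repeatedly gives cobordisms $W_k$ with $\partial W_k=M_{k-1}\sqcup M_k$. Put
\[
Y=Y_0\cup_{M_0}W_1\cup_{M_1}W_2\cup\cdots,\qquad Y_k=Y_0\cup W_1\cup\dots\cup W_k,\qquad N_k=W_{k+1}\cup W_{k+2}\cup\cdots,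
\]
and $O_k=Y\setminus Y_k=\operatorname{int}N_k$. Then $Y_k\subset\operatorname{int}Y_{k+1}$, every compact subset of $Y$ lies in some $Y_k$, and $Y$ is a connected smooth open $n$-manifold. It is one-ended because every $N_k$ is connected. It is orientable because the pieces are orientable and are glued along connected manifolds.

Each $W_{l+1}$ deformation retracts onto $M_l$. So $M_k\subset M_k\cup W_{k+1}\subset M_k\cup W_{k+1}\cup W_{k+2}\subset\cdots$ is a sequence of homotopy equivalences, and $M_k=\partial N_k\hookrightarrow N_k$ induces isomorphisms on all homotopy groups; it is a homotopy equivalence by Whitehead's theorem. In the same way $Y_0\hookrightarrow Y$ is a homotopy equivalence, so $Y\simeq S^1$. An orientable vector bundle over $S^1$ is trivial since $SO(n)$ is connected, so $Y$ is parallelizable. A collar of $M_k$ shows that $O_k\hookrightarrow N_k$ is a homotopy equivalence. We record: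
\begin{equation}\label{eq:pi1}
\pi_1O_k=G_k,\qquad \pi_1O_k\to\pi_1O_{k-1}\text{ is }\beta_k,\qquad \pi_1O_k\to\pi_1Y=\langle t\rangle\cong\mathbb Z\text{ is }\varepsilon ,
\end{equation}
the last because $\beta_1\cdots\beta_k$ kills all $x^{[j]}$ and fixes $t$.

\begin{proof}[Proof of Theorem~\ref{thm:A}, parts \textup{(1)} and \textup{(2)}]
Every closed neighborhood of infinity $N$ contains some $N_k$, and $N_k\hookrightarrow N$ is homotopic to a composite $N_k\to M_k\hookrightarrow N$ through the closed manifold $M_k$, which is a finite complex. This is (a). The sets $Y_k$ are cofinal among compact subsets of $Y$, so both limits may be computed on the sequence $O_0\supset O_1\supset\cdots$. The coordinate of $\sigma_\infty(Y)$ at $Y_k$ is the finiteness obstruction of the clean neighborhood $N_k\simeq M_k$, which is zero. This is (b). The group in (c) is $\varprojlim^1$ of the sequence of groups $\operatorname{Wh}(G_k)=0$, so it is zero. This proves (1). The space $Y\times Q$ is a Hilbert cube manifold, the sets $Y_k\times Q$ are cofinal among its compact subsets, and $N_k\times Q\simeq M_k$. The same three arguments show that $Y\times Q$ satisfies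 (a)--(c), and the theorem of Chapman and Siebenmann \cite{CS} gives (2).
\end{proof}

The interior of $Y_k$ is $Z$-compactifiable, by $Y_k$ itself, and has the group $G_k$ at infinity. So finitely many copies of $G$ are harmless, and a contradiction can only come from comparing the number of copies with a bound that does not grow as we approach infinity. Such a bound is the subject of the next section.

\section{A uniform rank bound from duality}\label{sec:rank}

In this section $Y$, $F$, $\hat Y=Y\sqcup Z$, $Y_k$ and $O_k$ are as in Theorem~\ref{thm:B}, $h_s$ is the homotopy that pushes $\hat Y$ off $Z$, and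
\[
X_k=\hat Y\setminus Y_k=O_k\cup Z ,
\]
an open subset of $\hat Y$. Coefficients are in $F$.

\subsection{The infinite cyclic cover}

We need the bound in a covering space. Let $\theta\colon\hat Y\to S^1=\mathbb R/\mathbb Z$ be any map, and let
\[
E=\{(y,u)\in\hat Y\times\mathbb R\mid\theta(y)=u\bmod\mathbb Z\},\qquad \operatorname{pr}(y,u)=y,\quad\tilde\theta(y,u)=u,\quad T(y,u)=(y,u+1).
\]
Then $\operatorname{pr}\colon E\to\hat Y$ is a covering with deck group generated by $T$, the space $E$ is locally compact and metrizable, and the \emph{height} $\tilde\theta$ is proper because $\hat Y$ is compact. For $S\subset\hat Y$ write $\widetilde S=\operatorname{pr}^{-1}(S)$. The manifold $\widetilde Y$ inherits a triangulation and an orientation over $F$. If $\theta$ is constant, $E$ is a disjoint union of copies of $\hat Y$, so statements about $E$ include statements about $\hat Y$.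

The homotopy $(y,s)\mapsto\theta(h_sy)-\theta(y)$ starts at the constant map $0$, so it lifts to a continuous function $\phi\colon\hat Y\times[0,1]\to\mathbb R$ with $\phi(y,0)=0$. Put $\tilde h_s(y,u)=(h_sy,\,u+\phi(y,s))$. This lift of $h_s$ commutes with $T$, starts at the identity, and satisfies $\tilde h_s(E)\subset\widetilde Y$ for $s>0$ and $\tilde h_s(\widetilde Y)\subset\widetilde Y$ for all $s$. Since $\phi$ is uniformly continuous,
\begin{equation}\label{eq:displacement}
\sup_E|\tilde\theta\tilde h_s-\tilde\theta|\to0\quad\text{as }s\to0 .
\end{equation}

\begin{lemma}\label{lem:smallmove}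
If $U\Subset U'$ are open in $E$, there is $s_0>0$ such that $\tilde h_s(\overline U)\subset U'$ and $\tilde h_s(E\setminus U')\subset E\setminus\overline U$ for all $s\le s_0$.
\end{lemma}

\begin{proof}
The first claim follows from the compactness of $\overline U$, as in \eqref{eq:push}. If the second failed, there would be $p_i\notin U'$ and $s_i\to0$ with $\tilde h_{s_i}(p_i)\in\overline U$. The heights of the $p_i$ are bounded by \eqref{eq:displacement}, so a subsequence converges to a point $p\notin U'$, and $p=\tilde h_0(p)=\lim\tilde h_{s_i}(p_i)\in\overline U\subset U'$, a contradiction.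
\end{proof}

We also use the following fact about the locally finite complex $\widetilde Y$: if $C\subset V\subset\widetilde Y$ with $C$ compact and $V$ open, then in every sufficiently high iterated barycentric subdivision the closed simplices that meet $C$ form a finite subcomplex contained in $V$. Indeed, they all lie in one finite subcomplex of the original triangulation, on which the mesh tends to zero.

\subsection{Cohomology with compact supports}

The plan is suggested by Example~\ref{ex:collar}: express the homology of $U\cap O_k$ through a group that depends only on $Z$. Duality turns $H_q(U\cap O_k)$ into cohomology with compact supports, and a coboundary map links that with the cohomology of $U\cap Z$. At this point $Z$ is an arbitrary compactum, so we need a cohomology theory with good excision for closed pairs. Let $H_*$ be singular homology and $H^*$ Alexander--Spanier cohomology of pairs $(A,A')$ with $A$ metrizable and $A'$ closed. We use the following properties \cite{Spanier}: homotopic maps of pairs induce the same homomorphism; triples have exact sequences; on a pair of finite complexes $H^*$ is simplicial cohomology; and \emph{strong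 excision}: a closed map $(A,A')\to(B,B')$ that restricts to a homeomorphism $A\setminus A'\to B\setminus B'$ induces an isomorphism.

For $V\subset E$ open with compact closure put
\[
H^i_c(V)=H^i(E,E\setminus V)\cong H^i(\overline V,\overline V\setminus V),\qquad H^i_c(V\cap\widetilde Z)=H^i(\widetilde Z,\widetilde Z\setminus V).
\]
For $V\subset V'$ the identity is a map of pairs $(E,E\setminus V')\to(E,E\setminus V)$, and it induces the \emph{extension by zero} $H_c^i(V)\to H^i_c(V')$; the same holds in $\widetilde Z$. The inclusion $(\widetilde Z,\widetilde Z\setminus V)\to(E\setminus(V\cap\widetilde Y),E\setminus V)$ is closed, and in both pairs the difference of the two members is $V\cap\widetilde Z$. By strong excision, the exact sequence of the triple $(E,\,E\setminus(V\cap\widetilde Y),\,E\setminus V)$ reads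
\begin{equation}\label{eq:triple}
H^i_c(V)\to H^i_c(V\cap\widetilde Z)\xrightarrow{\ \delta\ }H^{i+1}_c(V\cap\widetilde Y)\to H^{i+1}_c(V),
\end{equation}
and it commutes with extension by zero. Finally, if $O\subset\widetilde Y$ is open with compact closure in $E$, then $H^*_c(O)$ is the cohomology with compact supports of the manifold $O$, and Poincar\'e duality gives
\begin{equation}\label{eq:PD}
H_c^{n-q}(O)\cong H_q(O),
\end{equation}
with extension by zero corresponding to the maps induced by inclusions. This is the step that needs a finite-dimensional manifold without boundary. It is not available in Example~\ref{ex:square}, nor for $Y\times Q$.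

\begin{lemma}\label{lem:three}
Let $U\Subset U'$ be open in $E$ with $\overline{U'}$ compact.
\begin{itemize}
\item[(i)] For every $k$ there is $k'\ge k$ such that $H^i_c(U\cap\widetilde X_{k'})\to H^i_c(U'\cap\widetilde X_k)$ is zero for all $i$.
\item[(ii)] $H^i_c(U)\to H^i_c(U')$ has finite rank.
\item[(iii)] $H^i_c(U\cap\widetilde Y)\to H^i_c(U'\cap\widetilde Y)$ has finite rank.
\item[(iv)] $H^i_c(U\cap\widetilde Z)\to H^i_c(U'\cap\widetilde Z)$ has finite rank.
\end{itemize}
\end{lemma}

\begin{proof}
Let $s_0$ be as in Lemma~\ref{lem:smallmove}.

(i) The set $\bigcup_{s\le s_0}h_s(Y_k)\cup h_{s_0}(\hat Y)$ is a compact subset of $Y$, so it lies in $Y_{k'}$ for some $k'\ge k$. We have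
\[
E\setminus(U'\cap\widetilde X_k)=(E\setminus U')\cup\widetilde Y_k,\qquad E\setminus(U\cap\widetilde X_{k'})=(E\setminus U)\cup\widetilde Y_{k'} .
\]
For $s\le s_0$ the map $\tilde h_s$ sends the first set into the second. So the identity map of pairs, which induces our homomorphism, is homotopic to $\tilde h_{s_0}$. That map sends all of $E$ into $\widetilde Y_{k'}$, which lies in the second member of the target pair, so it induces zero.

(ii) The map is induced by the inclusion $(\overline{U'},\overline{U'}\setminus U')\to(E,E\setminus U)$, which is homotopic through the maps of pairs $\tilde h_s$ to $\tilde h_{s_0}$. The sets $C=\tilde h_{s_0}(\overline{U'})$ and $C_0=\tilde h_{s_0}(\overline{U'}\setminus U')$ are compact subsets of $\widetilde Y$, and $C_0$ is disjoint from $\overline U$. In a suitable subdivision, the simplices that meet $C$ and those that meet $C_0$ form finite complexes $L\supset L_0$ with $L_0\subset E\setminus\overline U$. So $\tilde h_{s_0}$ factors through $(L,L_0)$, and $H^i(L,L_0)$ is finite-dimensional.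

(iii) By \eqref{eq:PD} it suffices to treat $H_{n-i}(U\cap\widetilde Y)\to H_{n-i}(U'\cap\widetilde Y)$. The inclusion is homotopic in $U'\cap\widetilde Y$ to $\tilde h_{s_0}$, whose image lies in the compact set $\tilde h_{s_0}(\overline U)\subset U'\cap\widetilde Y$ and hence in a finite complex contained in $U'\cap\widetilde Y$.

(iv) Choose an open set $U''$ with $U\Subset U''\Subset U'$, which is possible since $E$ is locally compact. Let $c$ be the rank of $H^{i+1}_c(U\cap\widetilde Y)\to H^{i+1}_c(U''\cap\widetilde Y)$, finite by (iii), and let $a$ be the rank of $H^i_c(U'')\to H^i_c(U')$, finite by (ii). The classes $v\in H^i_c(U\cap\widetilde Z)$ for which $\delta v$ dies in $H^{i+1}_c(U''\cap\widetilde Y)$ form a subspace of codimension at most $c$. For such $v$, exactness of \eqref{eq:triple} for $U''$ shows that the image of $v$ in $H^i_c(U''\cap\widetilde Z)$ is the restriction of a class in $H^i_c(U'')$. So the image of $v$ in $H^i_c(U'\cap\widetilde Z)$ is the restriction of a class in the image of $H^i_c(U'')\to H^i_c(U')$. The rank is at most $a+c$.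
\end{proof}

\begin{proposition}\label{prop:rank}
Let $U\Subset U'$ be open in $E$ and $q\ge0$. There is $R<\infty$ such that for every $k$ there is $k'\ge k$ with
\[
\operatorname{rank}\bigl(H_q(U\cap\widetilde O_{k'})\to H_q(U'\cap\widetilde O_k)\bigr)\le R .
\]
If $k'$ has this property, so has every larger integer, and the same $R$ and $k'$ serve for $T^iU\Subset T^iU'$.
\end{proposition}

\begin{proof}
Choose open sets $U\Subset U_1\Subset U_2\Subset U'$. The map factors through $H_q(U_2\cap\widetilde O_k)$, so we may replace $U'$ by $U_2$, which has compact closure. Let $R$ be the rank of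
\[
\iota\colon H^{n-q-1}_c(U_1\cap\widetilde Z)\to H^{n-q-1}_c(U_2\cap\widetilde Z),
\]
finite by Lemma~\ref{lem:three}(iv). It does not involve $k$. For an open set $V$ with compact closure apply \eqref{eq:triple} to $V\cap\widetilde X_k$. Its part in $\widetilde Z$ is $V\cap\widetilde Z$ and its part in $\widetilde Y$ is $V\cap\widetilde O_k$, so we get the exact sequence
\[
H_c^{n-q-1}(V\cap\widetilde Z)\xrightarrow{\ \delta\ }H_c^{n-q}(V\cap\widetilde O_k)\to H_c^{n-q}(V\cap\widetilde X_k).
\]
Given $k$, take $k'$ from Lemma~\ref{lem:three}(i) for $U\Subset U_1$. Let $u\in H^{n-q}_c(U\cap\widetilde O_{k'})$, with images $u_1$ in $H^{n-q}_c(U_1\cap\widetilde O_k)$ and $u_2$ in $H^{n-q}_c(U_2\cap\widetilde O_k)$. The image of $u_1$ in $H^{n-q}_c(U_1\cap\widetilde X_k)$ can also be reached through $H^{n-q}_c(U\cap\widetilde X_{k'})$, so it is zero. Hence $u_1=\delta v$ with $v\in H^{n-q-1}_c(U_1\cap\widetilde Z)$, and $u_2=\delta\iota v$. All classes $u_2$ therefore lie in $\delta(\operatorname{im}\iota)$, which has dimension at most $R$. Now apply \eqref{eq:PD}. The last sentence holds because $O_{k''}\subset O_{k'}$ for $k''\ge k'$ and because $T$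 preserves each $\widetilde O_k$.
\end{proof}

\subsection{Local connectedness of $Z$}

\begin{proposition}\label{prop:lc}
$Z$ is locally connected. For any metric on $\hat Y$ and every $\epsilon>0$ there is $\delta>0$ such that any two points of $Z$ at distance less than $\delta$ are joined by a path in $Z$ of diameter less than $\epsilon$.
\end{proposition}

\begin{proof}
Let $z\in Z$ and let $z\in U\Subset U'$ be open sets of $\hat Y$, with $U'$ as small as we like. Apply Proposition~\ref{prop:rank} in $\hat Y$ with $F=\mathbb F_2$ and $q=0$, and choose $k'(k)$ nondecreasing in $k$. Let $\mathcal E_k$ be the set of components of $U'\cap O_k$ that meet $U\cap O_{k'(k)}$. The rank bound says $|\mathcal E_k|\le R$. For $l>k$ each member of $\mathcal E_l$ lies in a unique component of $U'\cap O_k$, and this component meets $U\cap O_{k'(l)}\subset U\cap O_{k'(k)}$. So the $\mathcal E_k$ form an inverse sequence. Its limit has at most $R$ elements, since finitely many distinct threads already differ at some level.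

For a thread $\Omega=(\Omega_k)$ the set $C_\Omega=\bigcap_k\overline{\Omega_k}$ is a nested intersection of compact connected sets, so it is compact and connected. It lies in $\overline{U'}\cap Z$, because each point of $Y$ is in the interior of some $Y_k$. The sets $C_\Omega$ cover $U\cap Z$. Indeed, let $z'\in U\cap Z$. As $Y$ is dense and $U\cap X_{k'(k)}$ is an open neighborhood of $z'$, the point $z'$ is in the closure of $U\cap O_{k'(k)}$, which is covered by the finitely many members of $\mathcal E_k$. So the members of $\mathcal E_k$ whose closures contain $z'$ form an inverse sequence of nonempty finite sets, and any thread $\Omega$ of it has $z'\in C_\Omega$.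

The union of the $C_\Omega$ that contain $z$ is connected and lies in $\overline{U'}$. It contains the complement in $U\cap Z$ of the finitely many other closed sets $C_\Omega$, so it is a neighborhood of $z$ in $Z$. Thus every point of $Z$ has arbitrarily small connected neighborhoods. It follows that components of open subsets of $Z$ are open, which is local connectedness. By the Mazurkiewicz--Moore theorem, a locally connected compact metrizable space is locally path connected. Cover $Z$ by path connected open sets of diameter less than $\epsilon$, and take $\delta$ so small that any two points at distance less than $\delta$ lie in one member of the cover (Lebesgue number lemma).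
\end{proof}

Proposition~\ref{prop:rank} for constant $\theta$ and Proposition~\ref{prop:lc} together prove Theorem~\ref{thm:B}.

\section{One copy of $G$ that descends two steps per period}\label{sec:good}

From now on $Y$ is the manifold of Section~\ref{sec:manifold}, triangulated as a smooth manifold, and we assume that $\hat Y=Y\sqcup Z$ is a $Z$-compactification with homotopy $h_s$. We seek a contradiction. Since $Y$ is orientable we take $F=\mathbb Q$.

\subsection{Neighborhoods of $Z$ and their covers}

Let $\theta_0\colon Y\to S^1$ induce the isomorphism $\pi_1Y\cong\mathbb Z$, $t\mapsto1$. It need not extend over $Z$, so we put $\theta=\theta_0\circ h_1\colon\hat Y\to S^1$. On $Y$ it is homotopic to $\theta_0$ through $\theta_0h_s$. Let $E$, $\tilde\theta$, $T$, $\tilde h_s$ be as in Section~\ref{sec:rank}.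

\begin{lemma}\label{lem:nbhd}
\begin{itemize}
\item[(i)] For each $k$ there is $s_0>0$ with $h_s(N_{k+1}\cup Z)\subset X_k$ for all $s\le s_0$.
\item[(ii)] $X_k$ is path connected, and $O_k\hookrightarrow X_k$ induces an isomorphism on $\pi_1$.
\item[(iii)] $\widetilde X_k$ and $\widetilde O_k$ are path connected with fundamental group $P^{*k}$, and $H_1(\widetilde O_k)=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The set $N_{k+1}\cup Z=\hat Y\setminus\operatorname{int}Y_{k+1}$ is compact and lies in the open set $X_k$. Apply \eqref{eq:push}. Note that $X_{k+1}\subset N_{k+1}\cup Z$.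

(ii) Apply \eqref{eq:push} with $V=X_k$. A point $y\in X_k$ is joined by its track $s\mapsto h_sy$ to a point of the connected manifold $O_k$. A loop $\gamma$ in $X_k$ based at $y\in O_k$ is homotopic to $\sigma\cdot h_{s}\gamma\cdot\bar\sigma$, where $\sigma$ is the track of $y$, and this loop lies in $O_k$. If a loop in $O_k$ bounds a singular disk in $X_k$, then it is freely homotopic in $O_k$ to its image under $h_s$, which bounds the image of the disk in $O_k$.

(iii) By (ii) and \eqref{eq:pi1}, $\pi_1X_k=\pi_1O_k=G_k$ and $\theta_*=\varepsilon$, which is onto. So the covers are path connected with group $\ker\varepsilon=P^{*k}$, which is perfect by Lemma~\ref{lem:Gk}(i).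
\end{proof}

The analogues of the sets $D_b$ of the model case are
\[
D_b(k)=\tilde\theta^{-1}(-\infty,b)\cap\widetilde X_k .
\]
They increase with $b$, decrease with $k$, and satisfy $TD_b(k)=D_{b+1}(k)$. They contain points of $\widetilde Z$, which will let us start the ladder with a loop in $\widetilde Z$. They are not relatively compact, so Proposition~\ref{prop:rank} does not apply to them directly. But $H_1(\widetilde O_k)=0$ forces the first homology below a level to be carried by a thin slab at that level.

\begin{lemma}\label{lem:half}
There is $R$ such that for every $k$ there is $k'\ge k$ with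
\[
\operatorname{rank}\bigl(H_1(D_b(k'))\to H_1(D_{b+1/2}(k))\bigr)\le R\qquad\text{for all }b\in\tfrac12\mathbb Z .
\]
\end{lemma}

\begin{proof}
Let $U_b=\tilde\theta^{-1}(b,b+\frac14)$ and $U'_b=\tilde\theta^{-1}(b-\frac12,b+\frac12)$. Since $\tilde\theta$ is proper, $U_b\Subset U'_b$. Apply Proposition~\ref{prop:rank} with $q=1$ for $b=0$ and $b=\frac12$. Taking maxima and translating by $T$, we get $R$ and, for each $k$, an integer $l\ge k$ such that $H_1(U_b\cap\widetilde O_l)\to H_1(U'_b\cap\widetilde O_k)$ has rank at most $R$ for all $b\in\frac12\mathbb Z$. Put $k'=l+1$.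

By Lemma~\ref{lem:nbhd}(i) and \eqref{eq:displacement} there is $s_0>0$ such that for $s\le s_0$ the map $\tilde h_s$ sends $\widetilde X_{k'}$ into $\widetilde X_l$ and changes heights by less than $\frac14$. Then the inclusion $D_b(k')\hookrightarrow D_{b+1/2}(k)$ is homotopic to $\tilde h_{s_0}$, which maps $D_b(k')$ into
\[
A=\tilde\theta^{-1}(-\infty,b+\tfrac14)\cap\widetilde O_l\subset D_{b+1/2}(k).
\]
So it suffices to bound the rank of $H_1(A)\to H_1(D_{b+1/2}(k))$. Let $A'=\tilde\theta^{-1}(b,\infty)\cap\widetilde O_l$. Then $A\cup A'=\widetilde O_l$ and $A\cap A'=U_b\cap\widetilde O_l$. In the Mayer--Vietoris sequence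
\[
H_1(A\cap A')\to H_1(A)\oplus H_1(A')\to H_1(\widetilde O_l)=0
\]
the first map is onto, so $H_1(U_b\cap\widetilde O_l)\to H_1(A)$ is onto. Hence the image of $H_1(A)$ in $H_1(D_{b+1/2}(k))$ equals that of $H_1(U_b\cap\widetilde O_l)$, and the map on the latter factors through $H_1(U'_b\cap\widetilde O_k)$.
\end{proof}

\subsection{Good indices}

Fix $R$ and a function $k'(k)$ as in Lemma~\ref{lem:half}, and put
\[
r=2R+1 .
\]
From here on all indices $k$ are at least $r$, and all groups are mapped into the fundamental group of the fixed space $\widetilde X_r$, where $r$ copies of $P$ are visible. It is essential that $R$ was found before $r$ was chosen and is valid for all $k$.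

For $p\in\widetilde X_r$ let $\Pi(p)=\pi_1(\widetilde X_r,p)$, regarded as the kernel of $\theta_*$ in $\pi_1(X_r,\operatorname{pr}p)$. The latter group is identified with $G_r$ up to inner automorphisms of $G_r$, and $\Pi(p)$ corresponds to $P^{*r}$. A \emph{$j$-subgroup} of $\Pi(p)$, for $1\le j\le r$, is a subgroup that corresponds to a conjugate of $P^{[j]}$ in $G_r$. This notion does not depend on the identification. It is preserved by change of base point along paths in $\widetilde X_r$, and by $T_*\colon\Pi(p)\to\Pi(Tp)$, which is the identity when both groups are regarded as subgroups of $\pi_1(X_r,\operatorname{pr}p)$. By Lemma~\ref{lem:Gk}(ii), under any of the identifications $\Pi(p)\cong P^{*r}$ the $j$-subgroups are exactly the conjugates in $P^{*r}$ of the free factor $P^{[j]}$, so Lemma~\ref{lem:kurosh} applies to them. For $p\in D_b(k)$ put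
\[
\Gamma^k_b(p)=\operatorname{im}\bigl(\pi_1(D_b(k),p)\to\Pi(p)\bigr).
\]
This group increases with $b$ and decreases with $k$.

\begin{definition}\label{def:good}
Let $k'\ge k\ge r$, $b\in\frac12\mathbb Z$ and $1\le j\le r$. The index $j$ is \emph{good for $(k,k')$ at $b$} if
\[
\Gamma^{k'}_b(p)\cap S\subset\bigl(\Gamma^k_{b+1/2}(p)\cap S\bigr)^{(1)}
\]
for every $p\in D_b(k')$ and every $j$-subgroup $S\subset\Pi(p)$; otherwise it is \emph{bad at $b$}. It is \emph{good for $(k,k')$} if it is good at every $b\in\frac12\mathbb Z$.
\end{definition}

The ladder will use only one point $p$ and one subgroup $S$. We quantify over all of them in order to make the definition invariant under $T$: infinitely many levels $b$ are needed, and only periodicity reduces them to two.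

\begin{lemma}\label{lem:bad}
For each $k\ge r$ and $b\in\frac12\mathbb Z$, at most $R$ indices are bad for $(k,k'(k))$ at $b$.
\end{lemma}

\begin{proof}
Write $k'=k'(k)$ and $D=D_{b+1/2}(k)$. Let $j_1,\dots,j_m$ be distinct bad indices. For each $i$ there are a point $p_i\in D_b(k')$, a $j_i$-subgroup $S_i\subset\Pi(p_i)$, and a loop $\gamma_i$ in $D_b(k')$ at $p_i$ whose class $g_i\in\Pi(p_i)$ lies in $S_i$ and is nonzero in $H_1(\Gamma^k_{b+1/2}(p_i)\cap S_i;\mathbb Q)$. The classes $[\gamma_i]\in H_1(D)$ come from $H_1(D_b(k'))$. We show that they are linearly independent; then $m\le R$ by Lemma~\ref{lem:half}.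

Since $H_1(D)$ is the direct sum of the first homology groups of the path components of $D$, it is enough to consider the set $I$ of those $i$ with $p_i$ in a given path component $D'$. Choose $p\in D'$, put $\Gamma=\Gamma^k_{b+1/2}(p)$, and change base points from $p_i$ to $p$ along paths in $D'$. The isomorphism $\Pi(p_i)\to\Pi(p)$ carries $\Gamma^k_{b+1/2}(p_i)$ onto $\Gamma$, carries $S_i$ to a $j_i$-subgroup $S_i'$, and carries $g_i$ to an element $g_i'\in\Gamma\cap S'_i$ that is nonzero in $H_1(\Gamma\cap S'_i;\mathbb Q)$. By Lemma~\ref{lem:kurosh} the classes $[g'_i]$, $i\in I$, are linearly independent in $H_1(\Gamma;\mathbb Q)$. They are the images of the $[\gamma_i]$ under $H_1(D')=H_1(\pi_1(D',p);\mathbb Q)\to H_1(\Gamma;\mathbb Q)$.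
\end{proof}

\begin{proposition}\label{prop:goodj}
There are an index $j\in\{1,\dots,r\}$ and integers $r+1=k_0\le k_1\le k_2\le\cdots$ such that $j$ is good for $(k_i,k_{i+1})$ for all $i$.
\end{proposition}

\begin{proof}
The homeomorphism $T$ carries $D_b(k)$ to $D_{b+1}(k)$ and $j$-subgroups to $j$-subgroups, so an index is bad at $b$ if and only if it is bad at $b+1$. Only $b=0$ and $b=\frac12$ matter, and by Lemma~\ref{lem:bad} at most $2R<r$ indices fail to be good for $(k,k'(k))$. So for each $k\ge r$ some index is good for $(k,k'(k))$, and one index $j$ is good for $(k,k'(k))$ for infinitely many $k$.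

If $j$ is good for $(k,k')$ and $r\le l\le k$, then $j$ is good for $(l,k')$, because $\Gamma^k_{b+1/2}(p)\cap S\subset\Gamma^l_{b+1/2}(p)\cap S$ and (D1) applies to this inclusion. Given $k_i$, choose $k\ge k_i$ with $j$ good for $(k,k'(k))$, and put $k_{i+1}=k'(k)$.
\end{proof}

\section{The contradiction}\label{sec:contradiction}

Fix $j$ and the sequence $k_i$ of Proposition~\ref{prop:goodj}. Let $A=N_{r+1}\cup Z$, a compact set containing $X_{r+1}$, and fix $s_0>0$ with $h_s(A)\subset X_r$ for $s\le s_0$. Then $h_{s_0}(A)$ is a compact subset of $O_r$. We follow the three steps of the model case, after finding a loop to start from.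

\subsection{A loop in $Z$}

\begin{lemma}\label{lem:loop}
There is a loop $\lambda$ in $Z$ whose class in $\pi_1X_r=G_r$ is conjugate to $x^{[j]}$.
\end{lemma}

\begin{proof}
Fix a metric $\operatorname{dist}$ on $\hat Y$. We first find $\zeta>0$ such that two loops $\gamma,\gamma'\colon S^1\to A$ with $\operatorname{dist}(\gamma(u),\gamma'(u))<\zeta$ for all $u$ are freely homotopic in $X_r$. Choose a Riemannian metric on $O_r$. There is $\zeta'>0$ such that two points of the compact set $h_{s_0}(A)$ at Riemannian distance less than $\zeta'$ are joined in $O_r$ by a unique shortest geodesic, which depends continuously on its end points. By uniform continuity of $h_{s_0}$ on $A$ there is $\zeta$ such that $\zeta$-close points have $\zeta'$-close images. Then $h_{s_0}\gamma\simeq h_{s_0}\gamma'$ in $O_r$ along geodesics, and $\gamma\simeq h_{s_0}\gamma$, $\gamma'\simeq h_{s_0}\gamma'$ in $X_r$.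

Take $\delta\le\zeta/2$ from Proposition~\ref{prop:lc} for $\epsilon=\zeta/2$. The points of $\hat Y$ at distance at least $\delta/4$ from $Z$ form a compact subset of $Y$, so there is $l\ge r+1$ such that $O_l$ lies in the open $\delta/4$-neighborhood of $Z$. By \eqref{eq:pi1}, a loop $\lambda_0$ in $O_l\subset A$ that represents $x^{[j]}\in G_l$ has class conjugate to $x^{[j]}$ in $G_r$. Subdivide $\lambda_0$ into arcs of diameter less than $\delta/4$, and choose for each division point a point of $Z$ at distance less than $\delta/4$. Consecutive chosen points are at distance less than $3\delta/4$, so they are joined by paths in $Z$ of diameter less than $\epsilon$. These paths form a loop $\lambda$ in $Z$. Parametrize each path like the corresponding arc; then corresponding points of $\lambda_0$ and $\lambda$ are at distance less than $\delta/4+\delta/4+\epsilon<\zeta$. So $\lambda$ and $\lambda_0$ are freely homotopic in $X_r$.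
\end{proof}

Since $\varepsilon(x^{[j]})=0$, the loop $\lambda$ lifts to a closed loop $\tilde\lambda$ in $\widetilde Z$, based at a point $p$. Put $\bar p=\operatorname{pr}p$. The class $[\tilde\lambda]\in\Pi(p)$ corresponds to a conjugate of $x^{[j]}\in P^{[j]}$, so it lies in a $j$-subgroup $S\subset\Pi(p)$. Fix $b_0\in\frac12\mathbb Z$ larger than all heights on $\tilde\lambda$. As $\widetilde Z\subset\widetilde X_k$ for all $k$,
\begin{equation}\label{eq:allk}
[\tilde\lambda]\in\Gamma^k_{b_0}(p)\cap S\qquad\text{for every }k\ge r .
\end{equation}
This is why the loop has to lie in $Z$. Every $O_l$ contains loops conjugate to $x^{[j]}$, but without a limit in $Z$ nothing would bound the range of heights that their lifts occupy as $l\to\infty$.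

\subsection{The ladder}

Fix $d\ge1$, and for $0\le i\le d$ put
\[
J_i=\Gamma^{k_{d-i}}_{b_0+i/2}(p)\cap S .
\]
Each rung goes up half a period and passes to a larger neighborhood of $Z$. The point $p$ lies in all the sets $D_{b_0+i/2}(k)$, and $j$ is good for $(k_{d-i-1},k_{d-i})$ at $b_0+i/2$, so $J_i\subset(J_{i+1})^{(1)}$ for $i<d$. By \eqref{eq:allk}, $[\tilde\lambda]\in J_0$. By (D3), (D1) and $k_0=r+1$,
\begin{equation}\label{eq:ladder}
[\tilde\lambda]\in\bigl(\Gamma^{r+1}_{b_0+d/2}(p)\bigr)^{(d)}\qquad\text{for every }d\ge1 .
\end{equation}

\subsection{Comparison of heights}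

To use Corollary~\ref{cor:slope} we map to $\Sigma$ and show that $\tilde\theta$ and $\eta$ differ by a bounded amount. As $\Sigma$ is aspherical and $O_r$ is a connected complex, there is a map $f\colon O_r\to\Sigma$ that induces $\rho_j\colon G_r\to G$. Put
\[
\Phi=f\circ h_{s_0}\colon A\to\Sigma .
\]
The function $\eta$ descends to a map $\bar\eta\colon\Sigma\to S^1$ that induces $\varepsilon$, and sending a point of $\widetilde\Sigma$ to its projection and its height identifies $\widetilde\Sigma$ with $\{(z,u)\in\Sigma\times\mathbb R\mid\bar\eta(z)=u\bmod\mathbb Z\}$, with $\eta(z,u)=u$.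

\begin{lemma}\label{lem:height}
There are a lift $\widetilde\Phi\colon\widetilde A\to\widetilde\Sigma$ of $\Phi$ and a constant $c$ such that $\widetilde\Phi(D_b(r+1))\subset\widetilde\Sigma_{\le e}$ for every real $b$ and every integer $e\ge b+c$.
\end{lemma}

\begin{proof}
Maps from a connected complex to $S^1$ are homotopic if they agree on $\pi_1$. Since $\varepsilon\rho_j=\varepsilon$, we get $\bar\eta f\simeq\theta_0$ on $O_r$. Therefore, on $A$,
\[
\bar\eta\Phi=\bar\eta fh_{s_0}\simeq\theta_0h_{s_0}\simeq\theta_0h_1=\theta,
\]
the second homotopy being $\theta_0h_s$ for $s_0\le s\le1$. So $\bar\eta\Phi-\theta\colon A\to\mathbb R/\mathbb Z$ is null-homotopic and lifts to a continuous function $\omega\colon A\to\mathbb R$. As $A$ is compact, $|\omega|\le c$ for some $c$. Put $\widetilde\Phi(y,u)=(\Phi(y),u+\omega(y))$. On $D_b(r+1)\subset\widetilde A$ we have $\eta\widetilde\Phi<b+c\le e$, and Lemma~\ref{lem:sublevel} applies.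
\end{proof}

Choose an integer $e_0\ge0$ with $\widetilde\Phi(p)\in\widetilde\Sigma_{\le e_0}$ and a path $\nu$ in $\widetilde\Sigma_{\le e_0}$ from $v_0$ to $\widetilde\Phi(p)$. Use $\nu$ to identify $\pi_1(\widetilde\Sigma,\widetilde\Phi(p))$ with $P$, and its projection to identify $\pi_1(\Sigma,\Phi(\bar p))$ with $G$. These identifications are compatible with the covering, and by Lemma~\ref{lem:sublevel} the image of $\pi_1(\widetilde\Sigma_{\le e},\widetilde\Phi(p))$ is $P_{\le e}$ for all $e\ge e_0$.

The map $\Phi$ is defined on $A$, whereas \eqref{eq:ladder} is a statement about subgroups of $\pi_1X_r$. So we need a homomorphism on $\pi_1X_r$ that agrees with $\Phi_*$ on loops in $A$. Let $\sigma$ be the track $s\mapsto h_s\bar p$, $0\le s\le s_0$, a path in $X_r$, and let $\psi$ be the composite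
\[
\pi_1(X_r,\bar p)\cong\pi_1(X_r,h_{s_0}\bar p)\cong\pi_1(O_r,h_{s_0}\bar p)\xrightarrow{\ f_*\ }\pi_1(\Sigma,\Phi(\bar p))=G ,
\]
where the first map is the change of base point along $\sigma$ and the second comes from Lemma~\ref{lem:nbhd}(ii). Up to inner automorphisms, $\psi$ is $\rho_j$. If $\gamma$ is a loop in $A$ at $\bar p$, the homotopy $h_s\gamma$ in $X_r$ shows that $\gamma\simeq\sigma\cdot h_{s_0}\gamma\cdot\bar\sigma$ relative to end points, so $\psi[\gamma]=[\Phi\gamma]$. If $\gamma$ is the projection of a loop $\tilde\gamma$ in $D_b(r+1)$ at $p$, then $\Phi\gamma$ is the projection of the loop $\widetilde\Phi\tilde\gamma$ at $\widetilde\Phi(p)$. With Lemma~\ref{lem:height} this gives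
\begin{equation}\label{eq:psi}
\psi\bigl(\Gamma^{r+1}_b(p)\bigr)\subset P_{\le e}\qquad\text{whenever }b\ge b_0\text{ and }e\ge\max\{b+c,\,e_0\}.
\end{equation}

\subsection{The count}

\begin{proof}[Proof of Theorem~\ref{thm:A}, part \textup{(3)}]
Let $y=\psi[\lambda]\in G$. By Lemma~\ref{lem:loop} it is conjugate in $G$ to $\rho_j(x^{[j]})=x$, and so it lies in $P$. Let $a\le e_1$ be the integers of Corollary~\ref{cor:slope} for $y$. None of $a$, $e_0$, $e_1$, $b_0$, $c$ depends on $d$. Put $e(d)=\lceil b_0+d/2+c\rceil$, and let $d$ be so large that $e(d)\ge\max\{e_0,e_1\}$. By \eqref{eq:psi}, $\psi$ restricts to a homomorphism $\Gamma^{r+1}_{b_0+d/2}(p)\to P_{\le e(d)}$, so \eqref{eq:ladder} and (D1) give $y\in(P_{\le e(d)})^{(d)}$. Corollary~\ref{cor:slope} yields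
\[
d\le e(d)-a\le \tfrac d2+b_0+c+1-a ,
\]
which is false for large $d$. Hence $Y$ has no $Z$-compactification.
\end{proof}

\section{Dimensions one and two}\label{sec:lowdim}

\begin{proposition}\label{prop:lowdim}
Every open manifold $Y$ of dimension at most $2$ that satisfies \textup{(a)} admits a $Z$-compactification.
\end{proposition}

\begin{proof}
Coefficients are in $\mathbb F_2$. Apply (a) with $N=Y$ to get $N'$. Let $L\subset Y$ be a compact submanifold of codimension zero that contains the closure of $Y\setminus N'$, so that $L'=\overline{Y\setminus L}\subset N'$. The map $H_i(L')\to H_i(Y)$ factors through the homology of a finite complex, so its image is finite. In the Mayer--Vietoris sequence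
\[
H_i(L)\oplus H_i(L')\to H_i(Y)\to H_{i-1}(\partial L)
\]
the first map has finite image and the last group is finite. So $H_0(Y)$ and $H_1(Y)$ are finite. In particular $Y$ has finitely many components (which rules out dimension $0$), and it suffices to show that each noncompact component $Y'$ is the interior of a compact manifold with boundary, for the boundary is a $Z$-set by the collar homotopy of Section~\ref{sec:intro}. In dimension one, $Y'\cong\mathbb R$.

In dimension two this is part of the classification of noncompact surfaces; here is the argument. Exhaust $Y'$ by compact connected subsurfaces $L_1\subset L_2\subset\cdots$ with $L_i\subset\operatorname{int}L_{i+1}$ such that no component of $\overline{Y'\setminus L_i}$ is compact; this is arranged by adding to $L_i$ the compact components, of which there are finitely many because each contains a boundary circle of $L_i$. Then $H_2(Y',L_i)\cong H_2(\overline{Y'\setminus L_i},\partial L_i)=0$, so $H_1(L_i)\to H_1(Y')$ is injective. It follows that $\dim H_1(L_i)$ is nondecreasing and bounded, so $\chi(L_i)=1-\dim H_1(L_i)$ is constant for $i\ge i_0$, and $\chi(\overline{L_{i+1}\setminus L_i})=0$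 for such $i$. Each component of $\overline{L_{i+1}\setminus L_i}$ meets $\partial L_i$, because $L_{i+1}$ is connected, and meets $\partial L_{i+1}$, because otherwise it would be a compact component of $\overline{Y'\setminus L_i}$. A compact connected surface with at least two boundary circles has $\chi\le0$, with equality only for the annulus. So all these components are annuli joining $\partial L_i$ to $\partial L_{i+1}$, and $Y'\cong L_{i_0}\cup\partial L_{i_0}\times[0,\infty)$, which is homeomorphic to the interior of $L_{i_0}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CS}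
Chapman and Siebenmann, Acta Math. (1976).

\bibitem{Lyndon}
Lyndon (1950).

\bibitem{Problem}
\texttt{http://faculty.tcu.edu/gfriedman/GTW\_archive/Proceedings/Proc17.pdf}

\bibitem{Spanier}
Spanier, Chapter 6.

\bibitem{Waldhausen}
Waldhausen, \emph{Algebraic K-theory of generalized free products}, Ann. of Math. 108 (1978), 135--256.

\end{thebibliography}
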